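# Closed support of local cohomology over complete intersections in characteristic $p$

Fix a prime $p>0$. All rings are commutative and Noetherian, and all complexes are cohomological (differentials raise degree). We write $q=p^e$.

## 1. Codimension zero: $H^i_I(R)$ over a regular ring

**Definition (closed support).** A module $M$ over a ring $A$ has closed support if $\operatorname{Supp}_AM=\{\mathfrak p: M_{\mathfrak p}\ne0\}$ is Zariski closed in $\operatorname{Spec}A$.

If $M$ is finitely generated, then $\operatorname{Supp}M=V(\operatorname{Ann}M)$ is closed. In general it need not be. Let $k$ be an infinite field and $M=\bigoplus_{a\in k}k[x]/(x-a)$. The support is the infinite set of closed points $(x-a)$, without the generic point. Closed subsets of $\operatorname{Spec}k[x]$ other than the whole space are finite, so this support is not closed.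

Local cohomology modules are usually not finitely generated, so closedness needs an argument. Over a regular ring of characteristic $p$ there is a short one. I recall its ingredients.

**Frobenius base change.** Let $R$ be a regular ring of characteristic $p$. For an $R$-module $M$ let $F^e(M)$ be the base change of $M$ along the $e$-th Frobenius $R\to R$, $r\mapsto r^q$. On a map of free modules given by a matrix $(a_{ij})$, the functor $F^e$ gives the matrix $(a_{ij}^q)$. Also $F^e(R/J)=R/J^{[q]}$, where $J^{[q]}=(a^q:a\in J)$; for instance $F(k[x]/(x))=k[x]/(x^p)$. The functor $F^e$ commutes with colimits, tensor products and localization (so $F^e(M)_P=F^e_{R_P}(M_P)$), and it preserves finitely generated and free modules. By Kunz's theorem the Frobenius of a regular ring is flat, so **$F^e$ is exact**. In particular it commutes with taking cohomology of complexes.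

**Koszul and Čech complexes.** For $\underline g=g_1,\dots,g_r$ generating $I$, let $K^\bullet(\underline g;R)$ be the complex with basis $e_S$ in degree $|S|$, for $S\subseteq\{1,\dots,r\}$, and $d(e_S)=\sum_{k\notin S}\pm g_ke_{S\cup k}$. Put $g_S=\prod_{s\in S}g_s$. Then $F(K^\bullet(\underline g;R))=K^\bullet(\underline g^{\,p};R)$, and
$$\theta:K^\bullet(\underline g;R)\to K^\bullet(\underline g^{\,p};R),\qquad \theta(e_S)=g_S^{\,p-1}e_S \tag{1}$$
is a chain map, since $g_k\,g_{S\cup k}^{\,p-1}=g_k^{\,p}\,g_S^{\,p-1}$. The map $F^e(\theta)$ multiplies $e_S$ by $g_S^{\,p^{e+1}-p^e}$. Sending $re_S$ at level $e$ to $r/g_S^{\,q}$ identifies the colimit of $K^\bullet(\underline g^{\,q};R)$ with the Čech complex $\check C(\underline g)$, whose degree $i$ term is $\bigoplus_{|S|=i}R_{g_S}$. It is a bounded complex of flat modules, and $H^i_I(M)=H^i(\check C(\underline g)\otimes M)$ for every $M$. In particular $H^i_I(M)=0$ for $i>r$.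

**Proposition 0.** Let $R$ be a regular ring of characteristic $p$, $I$ an ideal, $i\ge0$. Then $M=H^i_I(R)$ has closed support, and $\operatorname{Ass}M$ is finite.

*Proof.* **Step 1: write $M$ as a Frobenius colimit.** Let $N=H^i(K^\bullet(\underline g;R))$, a finitely generated module. By exactness $H^i(K^\bullet(\underline g^{\,q};R))=F^e(N)$, so $M=\operatorname{colim}(N\to F(N)\to F^2(N)\to\cdots)$. Applying $F^e$ only shifts the system, so $F^e(M)=M$ canonically, and the map $F^e(N)\to M$ is $F^e$ applied to $N\to M$.

**Step 2: generate $M$ from a finitely generated module.** Let $D\subseteq M$ be the image of $N$. By exactness $F^e(D)\subseteq F^e(M)=M$ is the image of $F^e(N)$. Hence $M=\bigcup_eF^e(D)$.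

**Step 3: compare supports.** If $D_P=0$, then $F^e(D)_P=F^e_{R_P}(D_P)=0$ for all $e$, so $M_P=0$. Conversely $D\subseteq M$. So $\operatorname{Supp}M=\operatorname{Supp}D=V(\operatorname{Ann}D)$.

**Step 4: associated primes.** Take a filtration of $D$ with quotients $R/P_1,\dots,R/P_n$, the $P_l$ prime. Then $F^e(D)$ has a filtration with quotients $R/P_l^{[q]}$. We have $\operatorname{Ass}(R/P_l^{[q]})=\{P_l\}$: the radical of $P_l^{[q]}$ is $P_l$, and if $x\notin P_l$, then $x$ is a nonzerodivisor on $R/P_l$, so by exactness $x^q$, hence $x$, is one on $R/P_l^{[q]}$. Thus $\operatorname{Ass}F^e(D)\subseteq\{P_1,\dots,P_n\}$ for every $e$. An associated prime of $M$ is the annihilator of an element, which lies in some $F^e(D)$. $\square$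

By hand, take $R=k[x]$, $I=(x)$, $i=1$. Then $N=R/(x)$, the map $N\to F(N)=R/(x^p)$ is multiplication by $x^{p-1}$, and $M=R_x/R$. Here $D$ is the submodule generated by $x^{-1}$, and $F^e(D)$ is the one generated by $x^{-q}$.

## 2. Dividing by a regular sequence

Now replace $R$ by $R/J$. A regular sequence $f_1,\dots,f_c$ in $R$ is an $R$-regular sequence with $(f_1,\dots,f_c)\ne R$. If $J=(f)$ with $f$ a nonzerodivisor and nonunit, it is a known result that $H^i_I(R/J)$ has closed support for all $I$ and $i$. The question, from "The Closed Support Problem over a Complete Intersection Ring", is what happens for longer regular sequences. The answer is that nothing goes wrong.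

**Theorem 1.** Let $R$ be a regular ring of characteristic $p$ and $J\subsetneq R$ an ideal generated by a regular sequence. Then $H^i_I(R/J)$ has closed support for every ideal $I$ of $R$ and every $i\ge0$.

The support over $R/J$ is the same set, viewed in the closed subset $V(J)=\operatorname{Spec}R/J$, so it does not matter over which ring we work.

**A codimension two example by hand.** Let $R=k[x,y,u,v]$ with $k$ a field of characteristic $p$, $J=(xy,uv)$, $I=(x,u)$. With $A=k[x,y]/(xy)$ and $B=k[u,v]/(uv)$, the Čech complex on $x,u$ of $R/J=A\otimes_kB$ is the tensor product over $k$ of those of $A$ and $B$. So $H^n_I(R/J)=\bigoplus_{a+b=n}H^a_{(x)}(A)\otimes_kH^b_{(u)}(B)$. Elements of $A$ killed by a power of $x$ form $(y)/(xy)$, and $A_x=k[x,x^{-1}]$, so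
$$H^0_{(x)}(A)=y\,k[y],\qquad H^1_{(x)}(A)=x^{-1}k[x^{-1}],$$
and similarly for $B$. In $H^0_{(x)}(A)\otimes_kH^1_{(u)}(B)$ every element is killed by $x$, $v$ and a power of $u$, and $y\otimes u^{-1}$ generates a copy of $R/(x,u,v)$; so its support is $V(x,u,v)$. The other summands are treated in the same way. The supports of $H^0_I,H^1_I,H^2_I$ of $R/J$ are
$$V(x,u),\qquad V(x,u,v)\cup V(x,y,u),\qquad V(x,y,u,v).$$

**Where the proof of Proposition 0 stops.** Put $T=H^i_I(R/J)$. Applying $F^e$ to the complex $\check C(\underline g)\otimes R/J$ gives $F^e(T)=H^i_I(R/J^{[q]})$, which is not $T$. The inclusion $J^{[q]}\subseteq J$ gives a map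
$$\psi_e:F^e(T)=H^i_I(R/J^{[q]})\to H^i_I(R/J)=T.$$
If we could find a finitely generated $D\subseteq T$ with $T=\sum_e\psi_e(F^e(D))$, Step 3 of Proposition 0 would finish the proof. In general there is no such $D$. Take $R=k[x,y,u]$, $J=(xy)$, $I=(x,u)$, $i=1$. Since $H^0_{(u)}(k[u])=0$,
$$T=H^0_{(x)}(A)\otimes_kH^1_{(u)}(k[u])=y\,k[y]\otimes_ku^{-1}k[u^{-1}].$$
Likewise $F^e(T)=H^0_{(x)}\big(k[x,y]/(x^qy^q)\big)\otimes_kH^1_{(u)}(k[u])$, and the first factor is $(y^q)/(x^qy^q)$. So the image of $\psi_e$ lies in $y^qk[y]\otimes u^{-1}k[u^{-1}]$. A finitely generated $D$ involves only $u^{-1},\dots,u^{-n}$ for some $n$. In $\sum_e\psi_e(F^e(D))$, terms of $y$-degree $1$ can only come from $e=0$, that is, from $D$; so $y\otimes u^{-n-1}$ is not in this sum. (With one more variable $z$ and $J=(xy,z)$ one gets the same $T$ and the same images, in codimension two.)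

The exact sequence $0\to J/J^{[q]}\to R/J^{[q]}\to R/J\to0$ shows where the obstruction to lifting along $\psi_e$ lives: in $H^{i+1}_I(J/J^{[q]})$, one degree higher. This suggests two tasks. First, treat the case where all cohomology above the given degree vanishes; this works for every ideal $J$ (Section 4). Second, when $J$ is generated by a regular sequence, arrange that the given degree becomes the top one, by cutting off part of the Čech complex (Sections 5 and 6). The truncated Čech complex is no longer a complex of flat modules, so we first enlarge the class of complexes.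

## 3. $F$-systems and flat models

From now on $R$ is a regular ring of characteristic $p$.

**Definition ($F$-system).** An $F$-system is a bounded complex $Y_0$ of finitely generated $R$-modules with a chain map $\theta:Y_0\to F(Y_0)$. Put $Y_e=F^e(Y_0)$, with transition maps $F^e(\theta):Y_e\to Y_{e+1}$, and $Y=\operatorname{colim}_eY_e$.

Examples and operations:

* $Y_0=K^\bullet(\underline g;R)$ with $\theta$ as in (1) gives $Y=\check C(\underline g)$.
* A finitely generated module $N$ in degree $0$ with a map $N\to F(N)$ gives $Y=\operatorname{colim}F^e(N)$. The modules arising in this way are the $F$-finite $F$-modules in Lyubeznik's sense.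
* Truncation. Let $\tau^{\le n}$ keep the terms in degrees $<n$, the cycles in degree $n$, and $0$ above. Since $F$ is exact, $F(\tau^{\le n}Y_0)=\tau^{\le n}F(Y_0)$, so $(\tau^{\le n}Y_0,\tau^{\le n}\theta)$ is an $F$-system. Since filtered colimits are exact, its colimit is $\tau^{\le n}Y$.
* Since $F$ commutes with tensor products, $K^\bullet(\underline f;R)\otimes Y_0$ with the tensor product map is an $F$-system, with colimit $\check C(\underline f)\otimes Y$.
* Inverting $h\in R$ gives an $F$-system over the regular ring $R_h$.

We can now state the strong form of the result.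

**Theorem 2.** Let $J$ be an ideal such that $J_Q$ is generated by an $R_Q$-regular sequence for every prime $Q\supseteq J$. Let $Y=\operatorname{colim}_eF^e(Y_0)$ come from an $F$-system. Then every $H^i(R/J\otimes^L_RY)$ has closed support. This covers all $H^i_I(R/J)$, and also $\operatorname{Tor}^R_i(R/J,M)$ for every $F$-finite $F$-module $M$ in Lyubeznik's sense.

The "covers" part is immediate. For $Y=\check C(\underline g)$, which is flat and bounded, $H^i(R/J\otimes^LY)=H^i_I(R/J)$. For $Y=M$ in degree $0$, $H^{-i}(R/J\otimes^LM)=\operatorname{Tor}_i^R(R/J,M)$. So Theorem 1 is a special case of Theorem 2.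

Recall that $H^j(L\otimes^LY)=H^j(L\otimes P)$ for any bounded-above complex $P$ of flat modules quasi-isomorphic to $Y$. We need such a $P$ that carries Frobenius strictly.

**Lemma 5 (flat model).** Let $(Y_0,\theta)$ be an $F$-system. There are a bounded-above complex $P_0$ of finite free modules, a quasi-isomorphism $\pi:P_0\to Y_0$ and a chain map $\tilde\theta:P_0\to F(P_0)$ with $F(\pi)\tilde\theta=\theta\pi$. With $P_e=F^e(P_0)$, transition maps $F^e(\tilde\theta)$ and $P=\operatorname{colim}_eP_e$, the complex $P$ is a bounded-above complex of flat modules, quasi-isomorphic to $Y$, and $F^e(P)=P$ canonically.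

*Proof.* **Step 1: make $\pi$ surjective in each degree.** Start with a bounded-above resolution of $Y_0$ by finite free modules. For each of the finitely many $m$ with $Y_0^m\neq0$ choose a surjection $\gamma:G\to Y_0^m$ with $G$ finite free, and add to the resolution the contractible complex $G\xrightarrow{=}G$ in degrees $m,m+1$, mapped to $Y_0$ by $\gamma$ and $d\gamma$. The resulting $\pi:P_0\to Y_0$ is a termwise surjective quasi-isomorphism. As $F$ is exact, so is $F(\pi)$; hence $K=\ker F(\pi)$ is acyclic and bounded above.

**Step 2: lift $\theta\pi$ strictly.** Since the $P_0^n$ are free, there are maps $\ell:P_0^n\to F(P_0)^n$ with $F(\pi)\ell=\theta\pi$, not necessarily commuting with $d$. Put $u=d\ell-\ell d$. It takes values in $K$ and satisfies $du+ud=0$. We construct $h^n:P_0^n\to K^n$ with $u=dh-hd$, by descending induction on $n$, starting from $h^n=0$ for $n\gg0$. Given $h^{n+1}$ and $h^{n+2}$ with $u^{n+1}=dh^{n+1}-h^{n+2}d$, let $w=u^n+h^{n+1}d:P_0^n\to K^{n+1}$. Then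
$$dw=du^n+(u^{n+1}+h^{n+2}d)d=du^n+u^{n+1}d=0.$$
As $K$ is acyclic, $w$ takes values in boundaries, and as $P_0^n$ is free, $w=dh^n$ for some $h^n$. So $u^n=dh^n-h^{n+1}d$. Now $\tilde\theta=\ell-h$ commutes with $d$, and $F(\pi)\tilde\theta=\theta\pi$.

**Step 3: pass to the colimit.** The maps $F^e(\pi)$ are quasi-isomorphisms compatible with the transition maps, so $P\to Y$ is a quasi-isomorphism. Colimits of free modules are flat. Finally $F^e(P)=\operatorname{colim}_mP_{m+e}=P$. $\square$

For example, over $k[x]$ take $Y_0=R/(x)$ in degree $0$ and $\theta=x^{p-1}$, so that $Y=R_x/R$. Then $P_0$ is $R\xrightarrow{x}R$ in degrees $-1,0$, and $\tilde\theta$ is $1$ in degree $-1$ and $x^{p-1}$ in degree $0$ (indeed $x^{p-1}\cdot x=x^p\cdot1$). The colimit $P$ is $R\to R_x$.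

**Notation.** For an ideal $\mathfrak a$ put
$$T^j(\mathfrak a;Y)=H^j(R/\mathfrak a\otimes^LY)=H^j(P/\mathfrak aP)=\operatorname{colim}_eH^j(P_e/\mathfrak aP_e).\tag{2}$$
It commutes with localization of $R$, and $T^j(0;Y)=H^j(Y)$.

**Frobenius on $T^j$.** The ring map $R/J\to R/J^{[q]}$, $r\mapsto r^q$, is the base change of the Frobenius $R\to R$ along $R\to R/J$, hence flat. Let $\Phi^e$ be base change along it, an exact functor from $R/J$-modules to $R/J^{[q]}$-modules which on underlying $R$-modules is $F^e$. Then
$$\Phi^e(P_m/JP_m)=P_{m+e}/J^{[q]}P_{m+e},\qquad F^e(T^j(J;Y))=H^j(P/J^{[q]}P)=T^j(J^{[q]};Y).\tag{3}$$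
The projection $P/J^{[q]}P\to P/JP$ induces $R$-linear maps $\psi_e:F^e(T^j(J;Y))\to T^j(J;Y)$.

## 4. Top cohomology, for an arbitrary ideal $J$

**Proposition A.** Let $J$ be any ideal and $(Y_0,\theta)$ an $F$-system. If $T^m(J;Y)=0$ for all $m>j$, then $T^j(J;Y)$ has closed support.

We look for a finitely generated $D$ with $T=\sum_e\psi_e(F^e(D))$. An element of $T$ comes from some level $e$, and we want to lift it through $R/J^{[q]}$ with $q=p^e$. The obstruction vanishes in the colimit; what is needed is that it vanishes after a number $s$ of steps **that does not depend on $e$**. For this we express the vanishing at level $0$ by an explicit homotopy and carry the homotopy to level $e$ by $\Phi^e$.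

*Proof.* Let $C_e=P_e/JP_e$, a complex of finite free $R/J$-modules. It vanishes in degrees $>b$, with $b$ independent of $e$; we may take $b\ge j$.

**Step 1: at level $0$, deform the transition map so that it vanishes above degree $j$.** We claim that for some $s$ the transition map $t:C_0\to C_s$ is homotopic, $R/J$-linearly, to a chain map $v$ with $v^m=0$ for all $m>j$.

For $m>j$ each $H^m(C_e)$ is finitely generated and $\operatorname{colim}_eH^m(C_e)=0$; only $j<m\le b$ matter. So there are $0=e_0<e_1<\dots<e_{b-j}=:s$ such that $H^m(C_{e_k})\to H^m(C_{e_{k+1}})$ is zero for all $m>j$ and all $k$. We show by induction on $k$ that $C_0\to C_{e_k}$ is homotopic to a chain map $v_k$ that vanishes in degrees $>b-k$. For $k=0$ take the identity of $C_0$. Suppose $v_k$ is given, with $k<b-j$, and put $n=b-k>j$. Since $dv_k^n=v_k^{n+1}d=0$, $v_k^n$ takes values in cycles. Let $t':C_{e_k}\to C_{e_{k+1}}$ be the transition map. It is zero on $H^n$, so $t'v_k^n$ takes values in boundaries. As $C_0^n$ is free, there is $\eta:C_0^n\to C_{e_{k+1}}^{n-1}$ with $d\eta=t'v_k^n$. Regard $\eta$ as a homotopy,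 zero in other degrees, and let $v_{k+1}=t'v_k-(d\eta+\eta d)$. In degree $n$ it is $t'v_k^n-d\eta=0$, in degree $n-1$ it is $t'v_k^{n-1}-\eta d$, and in the other degrees it equals $t'v_k$. So $v_{k+1}$ vanishes in degrees $>n-1=b-(k+1)$. It is homotopic to $t'v_k$, hence to $C_0\to C_{e_{k+1}}$. At $k=b-j$ we get $v=v_{b-j}$.

**Step 2: the same $s$ works at every level $e$.** Apply $\Phi^e$ to $t$, $v$ and the homotopy. By (3), the transition map
$$P_e/J^{[q]}P_e\to P_{e+s}/J^{[q]}P_{e+s}$$
is homotopic, by $R/J^{[q]}$-linear maps, to a chain map vanishing in degrees $>j$. All these maps are linear, so they carry $J$ times the source into $J$ times the target. Restricting to these subcomplexes, we see that $JP_e/J^{[q]}P_e\to JP_{e+s}/J^{[q]}P_{e+s}$ is homotopic to a chain map vanishing in degrees $>j$. Therefore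
$$H^{j+1}(JP_e/J^{[q]}P_e)\to H^{j+1}(JP_{e+s}/J^{[q]}P_{e+s})\quad\text{is zero for every }e.\tag{4}$$

**Step 3: generate $T=T^j(J;Y)$ from one finitely generated submodule.** Map the exact sequence
$$0\to JP_e/J^{[q]}P_e\to P_e/J^{[q]}P_e\to P_e/JP_e\to0$$
to the one with $P_{e+s}$ in place of $P_e$ and the same $q=p^e$. Let $z\in H^j(P_e/JP_e)$ have image $z'\in H^j(P_{e+s}/JP_{e+s})$. By naturality the connecting map sends $z'$ to the image of an element of $H^{j+1}(JP_e/J^{[q]}P_e)$, which is $0$ by (4). So $z'$ comes from
$$H^j(P_{e+s}/J^{[q]}P_{e+s})=H^j(\Phi^e(C_s))=F^e(H^j(C_s)).$$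
Let $D\subseteq T$ be the image of $H^j(C_s)$, a finitely generated module. The map $F^e(H^j(C_s))\to H^j(P_{e+s}/JP_{e+s})\to T$ is also the composite
$$F^e(H^j(C_s))\to F^e(T)=T^j(J^{[q]};Y)\xrightarrow{\ \psi_e\ }T,$$
whose first map is $F^e$ of $H^j(C_s)\to T$ and so, by exactness, has image $F^e(D)\subseteq F^e(T)$. Thus the image of $z$ in $T$ lies in $\psi_e(F^e(D))$. Every element of $T$ comes from some $H^j(C_e)$, so $T=\sum_e\psi_e(F^e(D))$.

**Step 4: compare supports.** If $D_P=0$, then $F^e(D)_P=F^e_{R_P}(D_P)=0$ for all $e$, so $T_P=0$. Since $D\subseteq T$, the converse is clear. Hence $\operatorname{Supp}T=V(\operatorname{Ann}D)$. $\square$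

In the rest of the notes, **shrinking around $Q$** means replacing $R$ by $R_h$ for some $h\notin Q$. If a module $N$ has closed support and $N_Q=0$, then after shrinking $N=0$: choose $h\notin Q$ such that $N_P=0$ for all $P\not\ni h$.

For local cohomology the cohomological dimension is $\operatorname{cd}(I,M)=\sup\{m:H^m_I(M)\neq0\}$.

**Theorem 3.** For any ideals $I,J$ of $R$ and any $j$, the set $\{P:H^m_I(R/J)_P\ne0\text{ for some }m\ge j\}$ is closed. That is, $P\mapsto\operatorname{cd}(I,(R/J)_P)$ is upper semicontinuous. In particular the top nonvanishing $H^m_I(R/J)$ has closed support.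

*Proof.* Take $Y=\check C(\underline g)$, so $T^m(J;Y)=H^m_I(R/J)$, which vanishes for $m>r$. Let $Q$ be a prime with $H^m_I(R/J)_Q=0$ for all $m\ge j$; we find a neighborhood of $Q$ on which these modules vanish. Let $m$ run down from $r$ to $j$. When all higher modules already vanish on the current neighborhood, Proposition A says that $H^m_I(R/J)$ has closed support there, and it vanishes at $Q$; shrink so that it vanishes. After finitely many steps all $H^m_I(R/J)$ with $m\ge j$ vanish. So the complement of the set is open. As $H^m_I(R/J)_P=H^m_{IR_P}((R/J)_P)$, the set is $\{P:\operatorname{cd}(I,(R/J)_P)\ge j\}$. If $m$ is the top nonvanishing degree, the set for $j=m$ is $\operatorname{Supp}H^m_I(R/J)$. $\square$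

## 5. Rigidity along a regular sequence

To prove Theorem 2 we start from a prime $Q$ with $T^i(J;Y)_Q=0$ and need a neighborhood on which $T^i(J;Y)=0$. If we also knew $T^m(J;Y)_Q=0$ for all $m>i$, the descending argument of Theorem 3 would do. In general we do not know this. For example, take $R=k[x,y]$, $J=(x)$, $I=(y)$, $Q=(x,y)$: here $H^0_I(R/J)=0$ while $H^1_I(R/J)_Q\ne0$.

We may try to replace $Y$ by $\tau^{\le n}Y$. Using the Koszul resolution of $R/J$, of length $c$, one sees that this does not change $T^i$ when $n\ge i+c$. But $R/J\otimes^L\tau^{\le n}Y$ may then have cohomology in the $c$ degrees $i+1,\dots,i+c$ and above. Truncation alone does not make $i$ the top degree. What helps is that the vanishing of $T^i$ at $Q$ has consequences for $Y$ itself.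

**The case $c=1$ by hand.** Let $f$ be a nonzerodivisor in a ring $S$ and $Y$ a bounded-above complex each of whose cohomology modules is $f$-power torsion. From the triangle $Y\xrightarrow{f}Y\to S/f\otimes^LY\to$ we get exact sequences
$$0\to H^m(Y)/fH^m(Y)\to H^m(S/f\otimes^LY)\to\{y\in H^{m+1}(Y):fy=0\}\to0.$$
Suppose the middle term vanishes for $m=i$. Then $f$ is injective on $H^{i+1}(Y)$, and as this module is $f$-torsion, $H^{i+1}(Y)=0$. Now the sequence for $m=i+1$ shows that $H^{i+1}(S/f\otimes^LY)$ embeds in $H^{i+2}(Y)$. Torsion is needed: for $S=k[x]_{(x)}$, $f=x$ and $Y=S_x$ placed in degree $i+1$, all $H^m(S/f\otimes^LY)$ vanish but $H^{i+1}(Y)\ne0$.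

For $c$ elements the same two conclusions hold with a shift by $c$.

**Proposition B.** Let $(S,\mathfrak n)$ be a Noetherian local ring, $J=(f_1,\dots,f_c)\subseteq\mathfrak n$ generated by an $S$-regular sequence, and $Y\in D^-(S)$ such that every element of every $H^m(Y)$ is killed by a power of $J$. If $H^i(S/J\otimes^LY)=0$, then

1. $H^{i+c}(Y)=0$, and
2. $H^{i+1}(S/J\otimes^LY)$ embeds in $H^{i+1+c}(Y)$.

*Proof.* Let $P\to Y$ be a bounded-above flat resolution. If $c=0$, then $S/J=S$ and both claims are trivial, so let $c\ge1$. For $a\in\mathbb Z_{\ge1}^c$ put $E(a)=S/(f_1^{a_1},\dots,f_c^{a_c})$, and let $\epsilon_k$ be the $k$-th unit vector.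

**Step 1: compare the $E(a)$ with one another.** Let $a'$ be $a$ with $a_k$ replaced by $1$. There is an exact sequence
$$0\to E(a)\xrightarrow{f_k}E(a+\epsilon_k)\to E(a')\to0.\tag{5}$$
The cokernel of $f_k$ on $E(a+\epsilon_k)$ is clearly $E(a')$. For injectivity, let $B=S/(f_l^{a_l}:l\ne k)$. In a local ring powers and permutations of a regular sequence are regular, so $f_k$ is a nonzerodivisor on $B$, and multiplication by $f_k$ from $B/f_k^{a_k}B$ to $B/f_k^{a_k+1}B$ is injective.

**Step 2: vanishing in degree $i$ and injectivity in degree $i+1$.** Tensoring (5) with $P$ gives long exact sequences. First, $H^i(E(a)\otimes P)=0$ for all $a$, by induction on $\sum a_k$. The start is $E(1,\dots,1)=S/J$. If $a=b+\epsilon_k$, then $H^i(E(a)\otimes P)$ sits between $H^i(E(b)\otimes P)$ and $H^i(E(b')\otimes P)$, and both vanish because $\sum b'_l\le\sum b_l<\sum a_l$. Second, the kernel of $H^{i+1}(E(a)\otimes P)\to H^{i+1}(E(a+\epsilon_k)\otimes P)$ is a quotient of $H^i(E(a')\otimes P)=0$, so this map is injective.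

**Step 3: identify the colimit.** Consider the $E(n,\dots,n)$ with transition maps multiplication by $f_1\cdots f_c$; each is a composite of $c$ maps as in (5). The complex $\check C(\underline f)$ is the colimit of $K^\bullet(f_1^n,\dots,f_c^n;S)$, whose cohomology is $E(n,\dots,n)$ in degree $c$ and zero elsewhere, with transition map $f_1\cdots f_c$ in degree $c$. Hence $H^m_J(S)=0$ for $m\neq c$ and
$$\operatorname{colim}_nE(n,\dots,n)=H^c_J(S).$$
As $c$ is the last degree of $\check C(\underline f)$, projection to the cokernel is a quasi-isomorphism $\check C(\underline f)\to H^c_J(S)[-c]$, and it remains one after tensoring with the bounded-above flat complex $P$.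

On the other hand, $\check C(\underline f)\otimes P\to P$ (projection to Čech degree $0$) is a quasi-isomorphism. Its kernel has a finite filtration with quotients that are shifts of $S_{f_L}\otimes P$, for nonempty $L\subseteq\{1,\dots,c\}$ and $f_L=\prod_{l\in L}f_l\in J$. The cohomology of such a quotient is $H^m(Y)_{f_L}=0$, because $H^m(Y)$ is $J$-power torsion. Altogether
$$\operatorname{colim}_nH^m(E(n,\dots,n)\otimes P)=H^m(H^c_J(S)\otimes P)=H^{m+c}(\check C(\underline f)\otimes P)=H^{m+c}(Y).\tag{6}$$

**Step 4: read off the conclusions.** For $m=i$ the left side of (6) is $0$ by Step 2; this is (1). For $m=i+1$ the transition maps are injective by Step 2, so the first term $H^{i+1}(S/J\otimes^LY)$ embeds in the colimit; this is (2). $\square$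

## 6. Truncating below degree $i+c$: proof of Theorems 2 and 1

Part (1) of Proposition B tells us that $H^{i+c}(Y)$ vanishes at $Q$. So we may cut just below degree $i+c$, one degree lower than before, without changing $T^i$ near $Q$. Part (2) then kills everything above degree $i$ at $Q$, because there is no room left in $Y$.

*Proof of Theorem 2.* Let $T^i=T^i(J;Y)$ and let $Q$ be a prime with $T^i_Q=0$. We show that $T^i$ vanishes after shrinking around $Q$. All constructions are compatible with shrinking.

**Step 1: reduce to a global regular sequence.** If $J\not\subseteq Q$, pick $h\in J\setminus Q$; since $JT^i=0$, we get $T^i_h=0$. So let $J\subseteq Q$. The ideal $J_Q$ is generated by a regular sequence of some length $c$; multiplying by units of $R_Q$ we may take its members to be images of $f_1,\dots,f_c\in J$. The module $J/(f_1,\dots,f_c)$ is finitely generated and vanishes at $Q$, so it vanishes after shrinking. Multiplication by $f_k$ on $R/(f_1,\dots,f_{k-1})$ has a finitely generated kernel vanishing at $Q$, so after shrinking these kernels vanish too. As $J\subseteq Q$, $J$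 stays a proper ideal. So we may assume that $J=(f_1,\dots,f_c)$ with $f_1,\dots,f_c$ a regular sequence in $R$. Further shrinking around $Q$ preserves this.

**Step 2: make the cohomology of $Y$ $J$-power torsion.** Replace $Y_0$ by the $F$-system $K^\bullet(\underline f;R)\otimes Y_0$, so that $Y$ is replaced by $\check C(\underline f)\otimes Y$. If $P$ is a flat model of $Y$, then $\check C(\underline f)\otimes P$ is a bounded-above flat complex quasi-isomorphic to $\check C(\underline f)\otimes Y$. Since $R/J\otimes R_{f_S}=0$ for $S\ne\emptyset$, we have $R/J\otimes\check C(\underline f)\otimes P=R/J\otimes P$. So no $T^m(J;Y)$ changes. After inverting $f_k$, the factor $R\to R_{f_k}$ of $\check C(\underline f)$ becomes an isomorphism $R_{f_k}\to R_{f_k}$, so the new $Y$ becomes acyclic. Hence every element of the new $H^m(Y)$ is killed by a power of each $f_k$, hence by a power of $J$.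

**Step 3: truncate.** Proposition B(1) over $S=R_Q$, applied to $Y_Q$, gives $H^{i+c}(Y)_Q=0$. Apply Proposition A to the ideal $0$, the $F$-system $\tau^{\le i+c}Y_0$ and $j=i+c$: since $T^m(0;\tau^{\le i+c}Y)=H^m(\tau^{\le i+c}Y)$ is $0$ for $m>i+c$ and is $H^{i+c}(Y)$ for $m=i+c$, the module $H^{i+c}(Y)$ has closed support. After shrinking, $H^{i+c}(Y)=0$.

Let $Y'=\tau^{\le i+c-1}Y$, which comes from the $F$-system $\tau^{\le i+c-1}Y_0$, and $Z=Y/Y'$. Then $H^m(Z)$ is $0$ for $m\le i+c-1$ and equals $H^m(Y)$ for $m\ge i+c$; since $H^{i+c}(Y)=0$, we have $H^m(Z)=0$ for all $m\le i+c$. So $Z$ is quasi-isomorphic to a complex $Z'$ that is zero in degrees $\le i+c$. As $R/J$ is resolved by a Koszul complex of free modules in degrees $[-c,0]$, tensoring that complex with $Z'$ shows $H^m(R/J\otimes^LZ)=0$ for $m\le i$. The long exact sequence of $0\to Y'\to Y\to Z\to0$ now gives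
$$T^i(J;Y')\cong T^i(J;Y).\tag{7}$$

**Step 4: at $Q$, everything in degrees $\ge i$ vanishes.** We claim $T^m(J;Y')_Q=0$ for all $m\ge i$. For $m=i$ this is (7) and the assumption on $Q$. If it holds for some $m\ge i$, apply Proposition B(2), in degree $m$, to $Y'_Q$; its cohomology is $J$-power torsion, because each $H^n(Y')$ is $H^n(Y)$ or $0$. So $T^{m+1}(J;Y')_Q$ embeds in $H^{m+1+c}(Y')_Q$. This is $0$, since $Y'$ has no cohomology in degrees $\ge i+c$.

**Step 5: spread out from $Q$.** Since $Y'$ lives in degrees $\le i+c-1$, we have $T^m(J;Y')=0$ for $m>i+c-1$. Let $m$ run down from $i+c-1$ to $i$. When $T^{m'}(J;Y')=0$ for all $m'>m$, Proposition A, applied to $J$ and the $F$-system $\tau^{\le i+c-1}Y_0$, says that $T^m(J;Y')$ has closed support. By Step 4 it vanishes at $Q$, so after shrinking $T^m(J;Y')=0$. After finitely many steps $T^i(J;Y')=0$ (for $c=0$ this holds at the outset), and by (7) $T^i(J;Y)=0$ on a neighborhood of $Q$. $\square$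

*Proof of Theorem 1.* Let $J\subsetneq R$ be generated by a regular sequence. Its localization at any prime $Q\supseteq J$ is generated by an $R_Q$-regular sequence. Take $Y_0=K^\bullet(\underline g;R)$ with $\underline g$ generating $I$; then $T^i(J;Y)=H^i_I(R/J)$, and Theorem 2 applies. $\square$

So the statement holds for all $c\ge2$, and also for $c=0,1$; the hypersurface case was not used. Since a closed subset of $\operatorname{Spec}R$ has finitely many minimal primes, $H^i_I(R/J)$ has only finitely many minimal primes in its support.

**Tracing the truncation in a small case.** In the example opening Section 5 ($R=k[x,y]$, $J=(x)$, $I=(y)$, $i=0$, $c=1$), Step 2 replaces $\check C(y)$ by $\check C(x)\otimes\check C(y)=\check C(x,y)$, whose only cohomology is $H^2_{(x,y)}(R)$. Indeed $H^{i+c}(Y)=H^1(Y)=0$. Here $Y'=\tau^{\le0}Y$ is acyclic, so all $T^m(J;Y')$ vanish. The group $T^1(J;Y)=H^1_I(R/J)\neq0$, which prevented degree $0$ from being the top degree, has been removed, and $T^0$ has not changed.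

## 7. Associated primes outside $\operatorname{Supp}H^i_I(R/J)$

Part (2) of Proposition B gives more than closedness.

**Corollary 4.** If $J$ is generated by a regular sequence, then only finitely many associated primes of $H^{i+1}_I(R/J)$ lie outside the closed set $\operatorname{Supp}H^i_I(R/J)$.

*Proof.* **Step 1: a global map.** The ideals $I$ and $I+J$ have the same image in $R/J$, so $H^\bullet_I(R/J)=H^\bullet_{I+J}(R/J)$, and we may assume $J\subseteq I$. Let $J=(f_1,\dots,f_c)$ with $f_1,\dots,f_c$ a regular sequence, and let $\underline g$ generate $I$. Powers of a regular sequence form a regular sequence, so as in Step 3 of Proposition B, $\check C(\underline f)$ is quasi-isomorphic over $R$ to $H^c_J(R)[-c]$, where $H^c_J(R)=\operatorname{colim}_nR/(f_1^n,\dots,f_c^n)$ along multiplication by $f_1\cdots f_c$. Tensoring with $\check C(\underline g)$ gives a map to the colimit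
$$\lambda:H^{i+1}_I(R/J)\to\operatorname{colim}_nH^{i+1}_I(R/(f_1^n,\dots,f_c^n))=H^{i+1+c}(\check C(\underline f)\otimes\check C(\underline g))=H^{i+1+c}_I(R).$$
The last equality holds because $\underline f,\underline g$ together generate $I$.

**Step 2: $\lambda$ is injective where $H^i_I(R/J)$ vanishes.** Let $P\supseteq J$ be a prime with $P\notin\operatorname{Supp}H^i_I(R/J)$. Apply Proposition B over $R_P$ with $Y=\check C(\underline g)_P$. Its cohomology modules $H^m_I(R)_P$ are $I$-power torsion, hence $J$-power torsion, and $H^i((R/J)_P\otimes^LY)=H^i_I(R/J)_P=0$. The embedding in Proposition B(2) was constructed as the map to the colimit, so it is $\lambda_P$.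

**Step 3: compare associated primes.** Let $P$ be an associated prime of $H^{i+1}_I(R/J)$ outside $\operatorname{Supp}H^i_I(R/J)$. Then $P\supseteq J$, since $J$ kills $H^{i+1}_I(R/J)$, and $PR_P$ is associated to $H^{i+1}_I(R/J)_P$. By Step 2 it is associated to $H^{i+1+c}_I(R)_P$, so $P\in\operatorname{Ass}H^{i+1+c}_I(R)$. This set is finite by Proposition 0 (see also Huneke–Sharp, *Bass numbers of local cohomology modules*, Trans. AMS 339 (1993), and Lyubeznik, *F-modules*, J. reine angew. Math. 491 (1997)). $\square$
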